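# Disjoint unions of good forests

## 1. Good forests, and adding one isolated vertex

All graphs are finite and simple. A **copy** of $H$ in $G$ is an induced subgraph of $G$ isomorphic to $H$, and $G$ is $H$-**free** if it has no copy of $H$. We write $H_1\cup H_2$ for the disjoint union, $\chi$ for the chromatic number and $\omega$ for the clique number. A class closed under induced subgraphs is **hereditary**. A hereditary class $\mathcal C$ is **$\chi$-bounded** if some function $f$ satisfies $\chi(G)\le f(\omega(G))$ for all $G\in\mathcal C$, and **polynomially $\chi$-bounded** if $f$ can be taken to be a polynomial.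

**Definition (good).** A forest $F$ is good if the class of $F$-free graphs is polynomially $\chi$-bounded.

Some examples. The three-vertex path is good: a graph without an induced $P_3$ is a disjoint union of cliques, so $\chi=\omega$. Every star $K_{1,t}$ with $t\ge1$ is good: in a $K_{1,t}$-free graph with clique number $\omega\ge 1$, a neighborhood has no stable set of size $t$ and no clique of size $\omega$, so all degrees are smaller than the Ramsey number $R(t,\omega)\le\binom{t+\omega-2}{t-1}$. Hence $\chi\le\binom{t+\omega-2}{t-1}$, which for fixed $t$ is a polynomial in $\omega$.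

It is convenient to replace polynomials by powers. If $F$ is good, there is an integer $d\ge1$ with $\chi(G)\le\omega(G)^d$ for every non-null $F$-free $G$: when $\omega=1$ we have $\chi=1$, and when $\omega\ge2$ a bound $\chi\le a\,\omega^e$ with $a\ge 1$ gives $\chi\le\omega^d$ as soon as $d\ge e+\log_2a$.

The question, from the 2024 Korean Student Combinatorics Workshop (KSCW2024), https://github.com/combinatorics-kr/kscw, is this: *if $F_1$ and $F_2$ are good, is $F_1\cup F_2$ good?* We shall see that the answer is yes. Here is the easiest case.

**Proposition 1.** If $F$ is a good forest, then $F\cup K_1$ is good.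

**Proof.** If $F$ is null this says that $K_1$ is good, which is clear since only the null graph is $K_1$-free. Otherwise let $\chi\le\omega^d$ hold for non-null $F$-free graphs. Let $G$ be non-null and $(F\cup K_1)$-free, let $\omega=\omega(G)$, and let $Q$ be a maximal clique. For $x\in Q$ let $W_x$ be the set of vertices other than $x$ that are not adjacent to $x$. A copy of $F$ in $W_x$ together with $x$ would be a copy of $F\cup K_1$; so $W_x$ is $F$-free and $\chi(W_x)\le\omega^d$. Adding $x$, which has no neighbor in $W_x$, gives $\chi(W_x\cup\{x\})\le\omega^d$. Since $Q$ is maximal, every vertex outside $Q$ has a non-neighbor in $Q$, so the $|Q|\le\omega$ sets $W_x\cup\{x\}$ cover $V(G)$. Hence $\chi(G)\le\omega^{d+1}$. $\square$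

An edge is almost as easy.

**Proposition 2.** If $F$ is a non-null good forest, then $F\cup K_2$ is good.

**Proof.** With $d$ as before, let $G$ be non-null and $(F\cup K_2)$-free, and let $Q$ be a *maximum* clique, $|Q|=\omega$. Every vertex outside $Q$ has a non-neighbor in $Q$. The vertices outside $Q$ that miss both $x$ and $x'$, for distinct $x,x'\in Q$, form an $F$-free set, because $xx'$ is an edge with no neighbor among them; so each of these $\binom\omega2$ sets has chromatic number at most $\omega^d$. Let $S_x$ be the set of vertices outside $Q$ whose only non-neighbor in $Q$ is $x$. If $u,u'\in S_x$ were adjacent, $(Q\setminus\{x\})\cup\{u,u'\}$ would be a clique of size $\omega+1$; so $S_x\cup\{x\}$ is stable. Therefore $\chi(G)\le\binom\omega2\omega^d+\omega$. $\square$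

## 2. What a clique can no longer do for larger forests

What changes when both forests are larger? Both proofs have the same skeleton. Fix a copy $K$ of $F_1$ in an $(F_1\cup F_2)$-free graph; the vertices with no neighbor in $K$ are cheap to color, since outside $K$ they form an $F_2$-free set. We then need a *short list* of copies $K$ such that nearly every vertex avoids all neighbors of some $K$ on the list. For $K_1$ and $K_2$ the list came from inside one clique, which has at most $\omega$ vertices. But a clique contains no copy of $P_3$, nor of any other forest with two non-adjacent vertices or with more than two vertices.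

Let us see how far the skeleton goes anyway. Write $A(K)$ for the set of vertices with no neighbor in $K$, and let $V_0$ be the set of vertices that lie in no $A(K)$, where $K$ runs over the copies of $F_1$. Then $V_0$ induces an $(F_1\cup K_1)$-free graph: in a copy of $F_1\cup K_1$, the isolated vertex lies in $A(K)$ for the copy $K$ of $F_1$. By Proposition 1, $V_0$ is cheap. So
$$V(G)=V_0\cup\bigcup_K A(K),$$
and each set on the right is cheap. The argument stops here, at the *number* of sets: there may be about $n^{|F_1|}$ copies $K$, where $n=|V(G)|$, and nothing so far bounds the number we need in terms of $\omega$.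

The usual way to cover with few sets is to look for a set that captures a definite proportion of whatever is left. Capturing a proportion is a statement about measures, and that is what we shall prove first. There are then two problems.

1. The sets $A(K)$ may all be small, or even empty. In the complete bipartite graph $K_{n,n}$, with $F_1=K_2$, every $A(K)$ is empty. So we need a second kind of cheap set.
2. Repeatedly capturing a proportion $\varepsilon$ of the remaining vertices takes about $\varepsilon^{-1}\ln n$ rounds. The factor $\ln n$ is not allowed.

The first problem is solved in Sections 4 and 5 by random sampling. The second is solved in Sections 6 to 8 by bounding a VC-dimension, and only there is it used that a forest is excluded.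

## 3. The statements, and a reduction to a single graph

**Theorem 1.** If $F_1,F_2$ are good forests, then $F_1\cup F_2$ is good. Quantitatively, if $\chi(G)\le \omega(G)^d$ for every non-null $F_i$-free graph $G$ ($i=1,2$), with $d\ge 1$ an integer, then every non-null $(F_1\cup F_2)$-free graph satisfies $\chi(G)\le C\,\omega(G)^{d(60k+337)}$. Here $k=\min(|F_1|,|F_2|)$ and $C$ depends only on $F_1,F_2$.

**Theorem 2.** Let $H_1,H_2$ be non-null graphs, $k=|V(H_1)|$, let $F_0$ be a non-null forest, and let $g\ge2$ be an integer. Let $G$ be a graph such that

* (a) $\omega(G)\le g$, and every induced subgraph of $G$ that is $H_1$-free or $H_2$-free has chromatic number at most $g$;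
* (b) $G$ is $(H_1\cup H_2)$-free;
* (c) $G$ is $F_0$-free.

Then $\chi(G)\le C g^{60k+337}$, where $C$ depends only on $H_1,H_2,F_0$.

The advantage of Theorem 2 is that it speaks of one graph and one number $g$; the roles of "cheap" ($\chi\le g$) and "polynomial" (a power of $g$) are separated.

**Theorem 2 implies Theorem 1.** If one of the forests is null, say $F_1$, then $F_1\cup F_2=F_2$ and there is nothing to prove (the quantitative bound holds with $C=1$). So let both be non-null. By Section 1 an integer $d$ as in the second sentence of Theorem 1 exists; fix any such $d$. Let $G$ be non-null and $(F_1\cup F_2)$-free, $\omega=\omega(G)$. If $\omega=1$ then $\chi(G)=1$, and we take $C\ge1$. If $\omega\ge2$, name the forests so that $|F_1|\le|F_2|$ and apply Theorem 2 with $H_i=F_i$, $F_0=F_1\cup F_2$ and $g=\omega^d\ge2$. Hypothesis (a) holds since $\omega\le\omega^d$, and since a non-null $F_i$-free induced subgraph $G'$ has $\chi(G')\le\omega(G')^d\le g$. Hypotheses (b) and (c) both say that $G$ is $(F_1\cup F_2)$-free. We get $\chi(G)\le C\omega^{d(60k+337)}$ with $C$ depending only on $F_1,F_2$. $\square$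

**Conventions for the rest of the proof.** From now on $G,H_1,H_2,F_0,g,k$ are as in Theorem 2, and $V=V(G)\ne\emptyset$ (if $V=\emptyset$ the theorem is trivial). For $U\subseteq V$ we write $\chi(U)$ for $\chi(G[U])$ and call $U$ $H$-free if $G[U]$ is; $N(U)=\bigcup_{u\in U}N(u)$. For a sequence or set $Y$ of vertices,
$$A(Y)=V\setminus\bigcup_{y\in Y}N(y),\qquad A(\emptyset)=V .$$
A vertex is not its own neighbor, so $Y$ and $A(Y)$ may intersect. We also call the vertex set of a copy of $H_1$ a copy of $H_1$.

The skeleton of Section 2 gives two facts.

**Fact 1.** If $K$ is a copy of $H_1$, then $\chi(A(K))\le g$.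

**Proof.** The set $A(K)$ is the union of $M=V\setminus(K\cup N(K))$ and the set of isolated vertices of $G[K]$. The latter have no neighbors in $A(K)$, because vertices of $A(K)$ have no neighbors in $K$. A copy of $H_2$ in $M$ would form with $K$ a copy of $H_1\cup H_2$, so by (b) $M$ is $H_2$-free and $\chi(M)\le g$ by (a). Hence $\chi(A(K))\le\max(1,\chi(M))\le g$. $\square$

**Fact 2.** Every $(H_1\cup K_1)$-free induced subgraph $G'$ of $G$ has $\chi(G')\le g^2$.

**Proof.** This is Proposition 1 again. Let $G'$ be non-null and $Q$ a maximal clique of $G'$. For $x\in Q$, the non-neighbors of $x$ in $V(G')\setminus\{x\}$ form an $H_1$-free set, of chromatic number at most $g$; adding $x$, which has no neighbors there, keeps it at most $g$. These $|Q|\le g$ sets cover $V(G')$ by maximality of $Q$. $\square$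

**Parameters.** We fix
$$\eta=g^{-13},\quad r=\lceil 52k\ln g\rceil,\quad s=2r,\quad m=sg^2,\quad \varepsilon=\tfrac12(106k)^{-k-1}g^{-3k-16}.$$
Since $\ln g\le g-1$, we have $r\le 52k(g-1)+1\le53kg$, so $s\le106kg$ and $m\le106kg^3$. Consequently $m^{k+1}\le(106k)^{k+1}g^{3k+3}$, and
$$\varepsilon\le\frac{1}{2m^{k+1}},\qquad \varepsilon\le\frac\eta2. \tag{1}$$
The second inequality holds because $g^{-3k-16}\le g^{-13}$.

## 4. Sampling random vertices: large avoided sets or large light sets

We now look for a second kind of cheap set. Suppose $A\subseteq V$ has substantial measure, and look at the vertices $v\in A$ whose neighborhoods take up only a small part of $A$. If $k$ such vertices formed a copy $K$ of $H_1$, their neighborhoods together would still miss most of $A$, so $A(K)$ would be large. Thus, *when no $A(K)$ is large, the light vertices of $A$ form an $H_1$-free set*, and this set is cheap by (a). So we want to show: if no $A(K)$ is large, then for some suitable $A$ the set of light vertices is large. We take $A$ of the form $A(Y)$.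

**Definition (light set).** For a probability measure $\mu$ on $V$ and a sequence $Y$ of vertices,
$$B_\mu(Y)=\Bigl\{v\in A(Y):\ \mu(N(v)\cap A(Y))\le \tfrac1{4k}\,\mu(A(Y))\Bigr\}.$$

For example, let $G=K_{n,n}$ with sides $P_1,P_2$, let $\mu$ be uniform and $H_1=H_2=K_2$, so $k=2$; this graph is $2K_2$-free. For $Y=\emptyset$ we have $A(Y)=V$, each neighborhood has measure $\frac12>\frac18$, and $B_\mu(\emptyset)=\emptyset$. For $Y=(y)$ with $y\in P_1$ we have $A(Y)=P_1$, and no vertex of $P_1$ has a neighbor in $P_1$; so $B_\mu(Y)=P_1$, of measure $\frac12$. It is indeed $K_2$-free. One vertex in $Y$ was needed, and sufficed.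

**Lemma 1.** For every probability measure $\mu$ on $V$, either

* (i) some copy $K$ of $H_1$ has $\mu(A(K))\ge\varepsilon$; or
* (ii) some sequence $Y$ of fewer than $s$ vertices has $\mu(B_\mu(Y))\ge\eta$.

The proof assumes that both fail and estimates one probability in two ways. Call a sequence of vertices **stable** if its terms are pairwise non-adjacent; equal terms are allowed, so $(v,v,v)$ is stable. Let $x_1,\dots,x_m$ be independent random vertices with law $\mu$, and let $E$ be the event that $(x_1,\dots,x_s)$ is stable. Failure of (i) will make $E$ fairly likely, because random points span an $(H_1\cup K_1)$-free graph, which has large stable sets. Failure of (ii) will make $E$ unlikely, because a stable sequence, built one vertex at a time, must often hit a set of measure at most $\eta$.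

**Proof.** Suppose (i) and (ii) both fail.

**Step 1: a lower bound on $\Pr(E)$ from the failure of (i).** Fix an injective assignment of the vertices of $H_1\cup K_1$ to indices in $\{1,\dots,m\}$. We bound the probability that the corresponding $x_i$ form, under this assignment, an induced copy of $H_1\cup K_1$. Condition on the $k$ terms assigned to $H_1$. If they form a copy $K$ of $H_1$, then the remaining term, which is independent of them, must lie in $A(K)$, and $\mu(A(K))<\varepsilon$. So the probability is at most $\varepsilon$. There are at most $m^{k+1}$ assignments, so by (1) the graph $G[\{x_1,\dots,x_m\}]$ contains a copy of $H_1\cup K_1$ with probability at most $m^{k+1}\varepsilon\le\frac12$.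

With probability at least $\frac12$ there is no such copy. Then by Fact 2 this graph has a coloring with $g^2$ colors, and by the pigeonhole principle some color class contains $x_i$ for at least $m/g^2=s$ indices $i$. Hence, with probability at least $\frac12$, there is an $s$-set of indices whose terms form a stable sequence. For each fixed $s$-set of indices the probability of this is $\Pr(E)$, so the union bound gives $\binom ms\Pr(E)\ge\frac12$. Since $\binom ms\le m^s/s!\le(em/s)^s=(eg^2)^s$,
$$\Pr(E)\ge\tfrac12(eg^2)^{-s}\ge g^{-5s}. \tag{2}$$
The last inequality says $2e^s\le g^{3s}$, which holds since $g^{3s}\ge8^s$ and $(8/e)^s\ge2$.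

**Step 2: following the sequence one vertex at a time.** Put $A_t=A(x_1,\dots,x_t)$ and $B_t=B_\mu(x_1,\dots,x_t)$. The sequence $(x_1,\dots,x_s)$ is stable exactly when $x_{t+1}\in A_t$ for all $0\le t<s$. Moreover, whether or not $E$ holds, $A_{t+1}=A_t\setminus N(x_{t+1})$. Call the step $j$ *heavy* if $x_j\in A_{j-1}\setminus B_{j-1}$, and let $h_t$ be the number of heavy steps $j\le t$. At a heavy step, $N(x_j)$ takes up more than the proportion $\frac1{4k}$ of $A_{j-1}$, so $\mu(A_j)\le(1-\frac1{4k})\mu(A_{j-1})$. The sets $A_t$ only shrink, so
$$h_t\ge r\quad\Longrightarrow\quad \mu(A_t)\le\Bigl(1-\frac1{4k}\Bigr)^r\le e^{-r/4k}\le e^{-13\ln g}=\eta. \tag{3}$$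
This is why $r$ contains the constant $52=4\cdot13$.

**Step 3: a small target at every step.** Define
$$C_t=B_t\ \text{ if } h_t<r,\qquad C_t=A_t\ \text{ if } h_t\ge r .$$
The set $C_t$ is determined by $x_1,\dots,x_t$. For $0\le t<s$ we have $\mu(C_t)\le\eta$: in the first case because (ii) fails for the sequence $(x_1,\dots,x_t)$ of fewer than $s$ vertices, in the second case by (3).

**Step 4: the target is missed at most $r$ times.** Suppose $E$ holds and let $J=\{t:0\le t<s,\ x_{t+1}\notin C_t\}$. Let $t\in J$. Since $x_{t+1}\in A_t$, we cannot have $C_t=A_t$. So $h_t<r$, $C_t=B_t$, and $x_{t+1}\in A_t\setminus B_t$; that is, step $t+1$ is heavy and $h_{t+1}=h_t+1$. Hence the numbers $h_t$, $t\in J$, are distinct elements of $\{0,\dots,r-1\}$, and $|J|\le r$.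

**Step 5: the upper bound.** For a fixed set $J\subseteq\{0,\dots,s-1\}$, the probability that $x_{t+1}\in C_t$ for all $t\notin J$ is at most $\eta^{s-|J|}$: given $x_1,\dots,x_t$, the vertex $x_{t+1}$ lies in $C_t$ with conditional probability $\mu(C_t)\le\eta$, and we multiply these bounds over $t\notin J$, conditioning successively. Summing over all $J$ with $|J|\le r$, and using $\eta<1$ and $s=2r$,
$$\Pr(E)\le\sum_{|J|\le r}\eta^{s-|J|}\le2^s\eta^{s-r}=(4\eta)^{s/2}=(4g^{-13})^{s/2}<(g^{-10})^{s/2}=g^{-5s},$$
since $4<g^3$. This contradicts (2). $\square$

## 5. Stable sets of large measure, and why they do not bound $\chi$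

**Lemma 2.** For every probability measure $\mu$ on $V$ there is a stable set of $\mu$-measure at least $\varepsilon/g$. In particular every non-empty $X\subseteq V$ contains a stable set of size at least $\frac{\varepsilon}{g}|X|$.

**Proof.** In both cases we find a set of measure at least $\varepsilon$ and chromatic number at most $g$; the largest color class is then as required. If (i) of Lemma 1 holds, $A(K)$ is such a set by Fact 1. Suppose (i) fails, take $Y$ from (ii), and put $A=A(Y)$, $B=B_\mu(Y)$. Then $\mu(A)\ge\mu(B)\ge\eta$. If $B$ contained a copy $K$ of $H_1$, each of its $k$ vertices would have neighborhood of measure at most $\frac1{4k}\mu(A)$ in $A$, so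
$$\mu(A(K))\ge\mu(A\setminus N(K))\ge\Bigl(1-\frac k{4k}\Bigr)\mu(A)\ge\tfrac34\eta>\varepsilon,$$
by (1), contrary to the failure of (i). So $B$ is $H_1$-free, $\chi(B)\le g$ by (a), and $\mu(B)\ge\eta\ge\varepsilon$. For the second statement take $\mu$ uniform on $X$. $\square$

Hypothesis (c) has not been used. Removing large stable sets one after another gives a coloring with at most $1+\frac g\varepsilon\ln|V|$ colors, because after $t$ rounds at most $(1-\frac\varepsilon g)^t|V|\le e^{-t\varepsilon/g}|V|$ vertices remain. The logarithm cannot be removed from the conclusion of Lemma 2 alone, as the following graph shows.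

Let the vertices be the pairs $(i,j)$ with $1\le i<j\le n$, and join $(i,j)$ to $(j,l)$ whenever $i<j<l$. For $T\subseteq\{1,\dots,n\}$ the set $\{(i,j):i\in T,\ j\notin T\}$ is stable, since an edge inside it between $(i,j)$ and $(j,l)$ would need $j\notin T$ and $j\in T$. If $T$ is uniformly random, each vertex lies in this set with probability $\frac14$; so *every* probability measure $\mu$ admits a stable set of measure at least $\frac14$. But take a proper coloring $c$ with $\ell$ colors and let $C_i=\{c(i,l):l>i\}$ for $1\le i\le n$. For $i<j$ the color $c(i,j)$ is in $C_i$ and not in $C_j$, because $(i,j)$ is adjacent to every $(j,l)$. So the $n$ sets $C_i$ are distinct, and $2^\ell\ge n$. The chromatic number is at least $\log_2n$.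

So we need to use (c), and to use more about *which* sets carry the measure: $A(K)$ is described by adjacency to only $k$ vertices, whereas an arbitrary stable set has no short description. Short descriptions are what VC theory can exploit.

## 6. Shattered sets and finite samples

**Definition (VC-dimension).** Let $\mathcal R$ be a family of subsets of a set $\Omega$. The *traces* of $\mathcal R$ on $S\subseteq\Omega$ are the sets $R\cap S$ with $R\in\mathcal R$. The set $S$ is *shattered* by $\mathcal R$ if every subset of $S$ is a trace. The family has *VC-dimension at most $D$* if all shattered sets have size at most $D$.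

As an example take the neighborhoods in a path $1,2,\dots,n$ with $n\ge6$. The set $\{3,5\}$ is shattered: its traces include $N(4)\cap\{3,5\}=\{3,5\}$, $N(2)\cap\{3,5\}=\{3\}$, $N(6)\cap\{3,5\}=\{5\}$ and $N(3)\cap\{3,5\}=\emptyset$. No three-element set is shattered, since no neighborhood has three elements. So the largest shattered sets have size $2$.

We use two classical facts. The *Sauer–Shelah lemma*: a family of VC-dimension at most $D$ has at most $\sum_{i\le D}\binom ni\le(n+1)^D$ traces on any $n$ points. (The second inequality holds because every subset of $\{1,\dots,n\}$ of size at most $D$ is the image of a map from $\{1,\dots,D\}$ to $\{1,\dots,n\}\cup\{*\}$, with $*$ removed.) The *Vapnik–Chervonenkis inequality* (Devroye–Györfi–Lugosi, *A Probabilistic Theory of Pattern Recognition*, Thm 12.5): if $\nu_q$ is the empirical measure of $q$ independent samples from $\nu$, then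
$$\Pr\Bigl[\sup_{R\in\mathcal R}|\nu_q(R)-\nu(R)|>\gamma\Bigr]\le 8\,s(\mathcal R,q)\,e^{-q\gamma^2/32},$$
where $s(\mathcal R,q)$ is the maximum number of traces on $q$ points.

**Lemma VC.** Let $\nu$ be a probability measure on a finite set, $\mathcal R$ a family of VC-dimension at most $D$ ($D\ge1$), $0<\gamma\le1$, and $q=\lceil1600D^2\gamma^{-4}\rceil$. Then there are points $z_1,\dots,z_q$ in the support of $\nu$ with
$$\Bigl|\frac{\#\{j:z_j\in R\}}q-\nu(R)\Bigr|\le\gamma\qquad\text{for all } R\in\mathcal R.$$

The point is that $q$ depends on $D$ and $\gamma$ only, not on the size of the ground set.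

**Proof.** It suffices that the probability in the inequality is less than $1$, since the samples lie in the support with probability $1$. As $s(\mathcal R,q)\le(q+1)^D$, we need $\ln8+D\ln(q+1)<q\gamma^2/32$. Since $\ln x\le\sqrt x$ for $x>0$, and $q+1\le1600D^2\gamma^{-4}+2$,
$$\ln8+D\ln(q+1)\le2.08+D\bigl(40D\gamma^{-2}+\sqrt2\bigr)\le43.5\,D^2\gamma^{-2},$$
while $q\gamma^2/32\ge50D^2\gamma^{-2}$. $\square$

## 7. Excluding a forest bounds the VC-dimension of neighborhoods

Let
$$\rho=\max(2,\Delta(F_0)),\qquad L=\rho|F_0|,\qquad D=\Bigl\lfloor\rho(L+1)\Bigl(\frac g\varepsilon\Bigr)^2\Bigr\rfloor .$$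

**Lemma 3.** The family $\{N(v):v\in V\}$ has VC-dimension at most $D$.

The idea: a large shattered set $S$ provides, for every subset $T$ of $S$, a vertex whose neighborhood in $S$ is exactly $T$. One would like to build $F_0$ with one side of its bipartition in $S$ and the other side among these vertices. Bare shattering does not control adjacency inside $S$ or among the chosen vertices; Lemma 2 lets us pass to stable sets on *both* sides at the cost of a factor $\varepsilon/g$ each time. After the second pass we have lost most of the subsets $T$, but we keep a positive proportion of those of size $\rho$, and that is enough to build a forest greedily.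

**Proof.** Let $S\ne\emptyset$ be shattered.

**Step 1: make the shattered side stable.** By Lemma 2 there is a stable $S'\subseteq S$ with $h:=|S'|\ge\frac\varepsilon g|S|$. We show
$$h<\rho+\rho L\frac g\varepsilon. \tag{4}$$
This suffices: as $g/\varepsilon\ge1$, it gives $|S|\le\frac g\varepsilon h\le\rho(L+1)(g/\varepsilon)^2$, and $|S|$ is an integer. Suppose, for a contradiction, that $h\ge\rho+\rho Lg/\varepsilon$.

**Step 2: make the other side stable.** The subset $S'$ of $S$ is shattered too. For each $\rho$-subset $T$ of $S'$ choose $v_T$ with $N(v_T)\cap S'=T$. The vertices $v_T$ are distinct, since their traces on $S'$ differ. They are not in $S'$, since vertices of the stable set $S'$ have no neighbor in $S'$ while $T\neq\emptyset$. Applying Lemma 2 to the set of all $v_T$, we get a family $\mathcal H$ of $\rho$-subsets of $S'$ such that $\{v_T:T\in\mathcal H\}$ is stable and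
$$|\mathcal H|\ge\frac\varepsilon g\binom h\rho=\frac\varepsilon g\cdot\frac{h-\rho+1}\rho\binom h{\rho-1}>L\binom h{\rho-1},$$
where the last step uses $\frac{h-\rho}{\rho}\ge L\frac g\varepsilon$.

**Step 3: clean the family so that every extension is plentiful.** While some $(\rho-1)$-subset of $S'$ lies in at least one and at most $L$ members of the current family, delete those members. A $(\rho-1)$-set that has been treated lies in no remaining member, so each is treated at most once, and at most $L\binom h{\rho-1}<|\mathcal H|$ members are deleted in all. The remaining family $\mathcal H'$ is non-empty, and every $(\rho-1)$-set contained in a member of $\mathcal H'$ is contained in more than $L$ members of $\mathcal H'$.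

**Step 4: members of $\mathcal H'$ can avoid a given small set.** We claim: *if $U\subseteq S'$, $|U|\le L$, $T\in\mathcal H'$ and $u\in T$, then there is $T'\in\mathcal H'$ with $u\in T'$ and $T'\setminus\{u\}$ disjoint from $U$; and there is also $T''\in\mathcal H'$ disjoint from $U$.*

Start with $T^*=T$. While $T^*$ has an element $x\ne u$ in $U$, consider the $(\rho-1)$-set $T^*\setminus\{x\}$. It lies in more than $L$ members of $\mathcal H'$, that is, there are more than $L$ vertices $y\notin T^*\setminus\{x\}$ for which $(T^*\setminus\{x\})\cup\{y\}\in\mathcal H'$. One of them is outside $U$; replace $T^*$ by the corresponding member. It still contains $u$, and the number of its elements other than $u$ in $U$ has dropped by one. The process ends with $T'$. For $T''$ do the same from any member of $\mathcal H'$, replacing all elements in $U$.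

**Step 5: make one side of the forest regular.** Let $(P,W)$ be a bipartition of $F_0$. Form $F'$ by adding new leaves adjacent to vertices of $W$ so that every $w\in W$ has degree exactly $\rho$; this is possible as $\rho\ge\Delta(F_0)$. Then $F'$ is a forest with bipartition $(P',W)$, where $P'$ consists of $P$ and the new leaves, and $F_0$ is an induced subgraph of $F'$. The vertices of $P'$ with a neighbor in $W$ number at most $\rho|W|$; the others are isolated and belong to $P$. So $|P'|\le\rho|W|+|P|\le L$.

**Step 6: an order on $W$ in which each vertex meets the past at most once.** Every component of $F'$ that meets $W$ is rooted at a vertex of $W$; then $W$ occupies the even depths and $P'$ the odd depths. Order $W$ component by component, and within a component by non-decreasing depth. Let $w\in W$ and let $p$ be a neighbor of $w$. If $p$ is a child of $w$, then $p$ is adjacent only to $w$ and to vertices deeper than $w$, none of which is earlier than $w$. If $p$ is the parent of $w$, then the parent of $p$ is a vertex of $W$ of smaller depth, hence earlier. So for a non-root $w$, the parent of $w$ is the only neighbor of $w$ that is adjacent to an earlier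 vertex of $W$; for a root there is no such neighbor.

**Step 7: embed the forest.** We choose $T_w\in\mathcal H'$ for each $w\in W$ and distinct $\sigma_p\in S'$ for the non-isolated $p\in P'$, such that
$$T_w=\{\sigma_p:p\in N_{F'}(w)\}\qquad(w\in W). \tag{5}$$
Process $W$ in the order of Step 6, and let $U$ be the set of vertices $\sigma_p$ chosen so far; always $|U|\le|P'|\le L$. If $w$ is a root, no $\sigma_p$ with $p\in N_{F'}(w)$ has been chosen. Take $T_w=T''$ from Step 4, disjoint from $U$, and assign its $\rho$ elements bijectively to the $\rho$ neighbors of $w$. If $w$ is not a root, let $p_0$ be its parent. The image $u=\sigma_{p_0}$ was chosen when the parent $w_0$ of $p_0$ was processed, and $u\in T_{w_0}\in\mathcal H'$; no other neighbor of $w$ has an image yet. Apply Step 4 to $T=T_{w_0}$ and $u$, take $T_w=T'$, and assign the $\rho-1$ elements of $T'\setminus\{u\}$, all outside $U$, bijectively to the $\rho-1$ children of $w$. This gives (5) with distinct $\sigma_p$. Finally assign distinct unused vertices of $S'$ to the isolated $p\in P'$; this is possible as $h\ge L\ge|P'|$.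

**Step 8: the copy is induced.** The sets $T_w$ are distinct: if $T_w=T_{w'}$ with $w\ne w'$, then by (5) and injectivity $w$ and $w'$ would have the same $\rho\ge2$ neighbors, while two vertices of a forest have at most one common neighbor. So the vertices $v_{T_w}$ are distinct, and they are outside $S'$. The set of all $\sigma_p$ is stable, as a subset of $S'$; the set of all $v_{T_w}$ is stable, by Step 2; and $v_{T_w}\sigma_p$ is an edge of $G$ iff $\sigma_p\in T_w$, iff $pw\in E(F')$. So $G$ contains a copy of $F'$, hence of $F_0$, contradicting (c). This proves (4) and the lemma. $\square$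

## 8. Rounding a fractional cover: proof of Theorem 2

Lemma 1 gives, for each $\mu$, a cheap set of measure at least $\varepsilon$. To turn this into a short cover we want all these cheap sets to come from one family, independent of $\mu$, whose members are described by adjacency to few vertices. The sets $A(K)$ are already of this kind. The sets $B_\mu(Y)$ are not, because their definition involves $\mu$. But Lemma 3 and Lemma VC allow us to replace $\mu$, inside the definition, by a bounded number of sample points.

Let $q_0=\lceil1600D^2(8k)^4\rceil$. For sequences $Y$ of fewer than $s$ vertices and $Z=(z_1,\dots,z_{q_0})$ of vertices, put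
$$B'(Y,Z)=\Bigl\{v\in A(Y):\ \#\{j:z_j\in N(v)\}\le\tfrac3{8k}\,q_0\Bigr\}.$$
Let $\mathcal B$ be the finite family consisting of all sets $A(K)$ with $K$ a copy of $H_1$, and of all those sets $B'(Y,Z)$ that are $H_1$-free. By Fact 1 and (a), every member of $\mathcal B$ has chromatic number at most $g$.

**Step 1: every measure charges a member of $\mathcal B$.** We claim that *for every probability measure $\mu$ on $V$ some $X\in\mathcal B$ has $\mu(X)\ge\varepsilon$.* If (i) of Lemma 1 holds, take $X=A(K)$. Suppose (i) fails, take $Y$ from (ii), and let $A=A(Y)$, so $\mu(A)\ge\mu(B_\mu(Y))\ge\eta>0$. Apply Lemma VC with $\gamma=\frac1{8k}$ to the measure $\nu=\mu(\,\cdot\,\cap A)/\mu(A)$ and the family $\{N(v)\cap A:v\in V\}$. A set shattered by this family lies in $A$ and is shattered by $\{N(v)\}$, so the VC-dimension is at most $D$ by Lemma 3. We obtain $Z=(z_1,\dots,z_{q_0})$ with all $z_j\in A$ and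
$$\Bigl|\frac1{q_0}\#\{j:z_j\in N(v)\}-\frac{\mu(N(v)\cap A)}{\mu(A)}\Bigr|\le\frac1{8k}\qquad\text{for all }v\in V. \tag{6}$$
Since $\frac1{4k}+\frac1{8k}=\frac3{8k}$, (6) gives $B_\mu(Y)\subseteq B'(Y,Z)$, so $\mu(B'(Y,Z))\ge\eta\ge\varepsilon$. Since $\frac3{8k}+\frac1{8k}=\frac1{2k}$, (6) also gives $\mu(N(v)\cap A)\le\frac1{2k}\mu(A)$ for every $v\in B'(Y,Z)$. If $B'(Y,Z)$ contained a copy $K$ of $H_1$, then
$$\mu(A(K))\ge\mu(A\setminus N(K))\ge\Bigl(1-\frac k{2k}\Bigr)\mu(A)\ge\frac\eta2\ge\varepsilon$$
by (1), contrary to the failure of (i). So $B'(Y,Z)$ is $H_1$-free and belongs to $\mathcal B$. This proves the claim. The light sets were defined with $\frac1{4k}$ and not $\frac1{2k}$ in order to leave room for the sampling errors here.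

**Step 2: a fractional cover.** Consider the zero-sum game in which one player picks $v\in V$, the other picks $X\in\mathcal B$, and the second receives $1$ if $v\in X$ and $0$ otherwise. Step 1 says that against every mixed strategy $\mu$ of the first player, the second has a reply with expected payoff at least $\varepsilon$. By the minimax theorem the second player has a mixed strategy that guarantees $\varepsilon$: there is a probability measure $\tau$ on $\mathcal B$ with
$$\tau(R_v)\ge\varepsilon\quad\text{for every } v\in V,\qquad\text{where } R_v=\{X\in\mathcal B:v\in X\}. \tag{7}$$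

**Step 3: the family $\{R_v:v\in V\}$ has bounded VC-dimension.** We need this to sample from $\tau$. Let $N=k+s+q_0$. For each $X\in\mathcal B$, whether $v\in X$ is determined by the adjacency of $v$ to a set $U_X$ of at most $N$ vertices: $U_X=K$ for $X=A(K)$, and $U_X$ is the set of terms of $Y$ and $Z$ for $X=B'(Y,Z)$. (If $X$ has several descriptions, fix one.) Suppose distinct $X_1,\dots,X_n\in\mathcal B$, $n\ge1$, are shattered by $\{R_v\}$, and let $U=U_{X_1}\cup\dots\cup U_{X_n}$, so $|U|\le nN$. The trace of $R_v$ on $\{X_1,\dots,X_n\}$ is determined by $N(v)\cap U$, and $2^n$ different traces occur; so $\{N(v)\}$ has at least $2^n$ traces on $U$. By Lemma 3 and the Sauer–Shelah lemma, $2^n\le(nN+1)^D$. As $\log_2x\le2\sqrt x$,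
$$n\le D\log_2(nN+1)\le2D\sqrt{nN+1}\le2D\sqrt{2nN},$$
hence $n\le D':=8D^2N$. So $\{R_v\}$ has VC-dimension at most $D'$.

**Step 4: a short cover.** Apply Lemma VC to $\tau$ and $\{R_v\}$ with $\gamma=\varepsilon/2$. With $q=\lceil1600D'^2(2/\varepsilon)^4\rceil$ we get $X_1,\dots,X_q\in\mathcal B$ such that, by (7), every $v\in V$ lies in at least $(\varepsilon-\frac\varepsilon2)q>0$ of them, counted with multiplicity. So $X_1,\dots,X_q$ cover $V$. Each has chromatic number at most $g$, so $\chi(G)\le qg$.

**Step 5: the exponent.** With implied constants depending only on $H_1,H_2,F_0$: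
$$\varepsilon^{-1}=O(g^{3k+16}),\qquad D=O\bigl((g/\varepsilon)^2\bigr)=O(g^{6k+34}),\qquad D\ge g.$$
Since $s\le106kg=O(D)$ and $q_0=O(D^2)$, we have $N=O(D^2)$ and $D'=O(D^4)$. Hence
$$q=O(D^8\varepsilon^{-4})=O\bigl(g^{(48k+272)+(12k+64)}\bigr)=O(g^{60k+336}),$$
and $\chi(G)\le qg=O(g^{60k+337})$. This proves Theorem 2, and with it Theorem 1. $\square$

## 9. Components, other bounding functions, relative and fractional versions

**Corollary A (classification by components).** A non-null forest is good if and only if each of its components is good.

**Proof.** If the components $T_1,\dots,T_c$ are good, then $T_1\cup\dots\cup T_i$ is good for each $i$, by induction on $i$ and Theorem 1. Conversely, if $T$ is a component, or any induced subgraph, of a good forest $F$, then every $T$-free graph is $F$-free, since a copy of $F$ contains a copy of $T$. So $T$ is good. $\square$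

Thus determining the good forests is equivalent to determining the good trees.

**Corollary B (arbitrary bounding functions).** Let $F_1,F_2$ be non-null forests, and $f$ a non-decreasing function with $f(w)\ge w$ such that $\chi(G)\le f(\omega(G))$ for every $F_1$-free and every $F_2$-free graph $G$. Then every $(F_1\cup F_2)$-free graph satisfies $\chi(G)\le C f(\omega(G))^{c}$, where $C$ depends only on $F_1,F_2$ and $c=60\min(|F_1|,|F_2|)+337$.

**Proof.** If $\omega(G)\le1$ then $\chi(G)=\omega(G)\le f(\omega(G))$, and $f(1)\ge1$; so any $C\ge1$ works. If $\omega(G)\ge2$, name the forests so that $|F_1|\le|F_2|$ and apply Theorem 2 with $H_i=F_i$, $F_0=F_1\cup F_2$ and $g=\lfloor f(\omega(G))\rfloor$. Since $f(\omega(G))\ge\omega(G)$ and $\omega(G)$ is an integer, $g\ge\omega(G)\ge2$. An $F_i$-free induced subgraph $G'$ has $\chi(G')\le f(\omega(G'))\le f(\omega(G))$, and $\chi(G')$ is an integer, so $\chi(G')\le g$. Hence $\chi(G)\le Cg^c\le Cf(\omega(G))^c$. $\square$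

The exponent $c$ does not depend on $f$. So, for instance, quasi-polynomial $\chi$-boundedness, meaning a bound $\exp(a(\ln w)^b)$ for $w\ge2$ with constants $a,b>0$, is also preserved under disjoint unions. Choose $a,b$ valid for both forests, with $b\ge1$, which is possible because $(\ln w/\ln2)^b$ is non-decreasing in $b$ for $w\ge2$. Then apply Corollary B to $f(0)=0$ and $f(w)=w\exp(a(\ln w)^b)$ for $w\ge1$, which is non-decreasing with $f(w)\ge w$. For $w\ge2$, the logarithm of $Cf(w)^c$ is $\ln C+c\ln w+ca(\ln w)^b$, which is at most a constant times $(\ln w)^b$.

**Corollary C (relative version).** Let $\mathcal G$ be a hereditary class in which some (non-null) forest $F_0$ does not occur, and let $H_1,H_2$ be arbitrary non-null graphs. If the $H_1$-free members and the $H_2$-free members of $\mathcal G$ are polynomially $\chi$-bounded, then so are the $(H_1\cup H_2)$-free members.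

**Proof.** As in Section 1 there is an integer $d\ge1$ with $\chi\le\omega^d$ for all non-null members of $\mathcal G$ that are $H_1$-free or $H_2$-free. Let $G\in\mathcal G$ be $(H_1\cup H_2)$-free. If $\omega(G)\le1$ then $\chi(G)\le1$. Otherwise let $g=\omega(G)^d\ge2$. Induced subgraphs of $G$ are in $\mathcal G$, so (a) holds; (b) is assumed; and (c) holds since $F_0$ does not occur in $\mathcal G$. Theorem 2 gives $\chi(G)\le C\omega(G)^{d(60k+337)}$ with $k=|V(H_1)|$. $\square$

For the last statement recall that the fractional chromatic number of $G$ is the minimum of $\sum_S\lambda_S$ over non-negative weights $\lambda_S$ on the stable sets $S$ such that $\sum_{S\ni v}\lambda_S\ge1$ for every vertex $v$. The graph on pairs in Section 5 has fractional chromatic number at most $4$: give weight $4\cdot2^{-n}$ to the stable set obtained from each $T\subseteq\{1,\dots,n\}$ (adding weights if the same set arises more than once).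

**Corollary D (fractional version, no forest needed).** If $G$ satisfies (a) and (b) of Theorem 2, for arbitrary non-null graphs $H_1,H_2$ (with $k$ and $g\ge2$ as there), then its fractional chromatic number is at most $g/\varepsilon=2(106k)^{k+1}g^{3k+17}$.

**Proof.** We may assume that $G$ is non-null. By linear programming duality the fractional chromatic number equals the maximum $t$ of $\sum_vy_v$ over non-negative vertex weights $y$ with $\sum_{v\in S}y_v\le1$ for every stable set $S$. Take an optimal $y$; then $t>0$, and $\mu=y/t$ is a probability measure on $V$. Lemma 2, whose proof did not use (c), gives a stable set $S$ with $\mu(S)\ge\varepsilon/g$. So $1\ge\sum_{v\in S}y_v=t\mu(S)\ge t\varepsilon/g$, that is, $t\le g/\varepsilon$. $\square$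

The exponents above are explicit; they are not claimed to be optimal.
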